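
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Antipodal characters of finitely presented pro-$p$ groups}


\begin{abstract}
Let $G$ be a finitely generated pro-$p$ group. A non-trivial character $\chi$ of $G$ with values in $1+tK[[t]]$ lies outside the homological invariant $\Sigma^1(G)$ if and only if it occurs in the abelianization of $[G,G]$. If $G$ is metabelian and finitely presented, the complement of $\Sigma^1(G)$ contains no pair $\chi,\chi^{-1}$ with $\chi\neq 1$. It was conjectured that the same holds whenever $G$ is finitely presented and $[G,G]$ has no non-cyclic free pro-$p$ subgroups. We disprove this for every prime $p$ by an explicit finitely presented group with $[G,G]$ nilpotent of class $2$. The proof reduces to the equation $P(s)P(t)=P(u)$ on the curve $P(t)=(1+t,1+t^e)$. It has so few solutions that finitely many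 relations kill all triple commutators. We determine the structure of the group, which is torsion-free and soluble of derived length $3$, and show that the example is minimal both in the nilpotency class of $[G,G]$ and in the rank of the image of $\chi$.
\end{abstract}


\section{Introduction}

\subsection{The invariant}
Let $p$ be a prime and $K$ an algebraically closed field of characteristic $p$. All subgroups of pro-$p$ groups are closed. In particular, the commutator subgroup $G'=[G,G]$, $G''=[G',G']$, and the lower central series $\gamma_i$ are closed. Let $G$ be a topologically finitely generated pro-$p$ group and $Q=G/G'$. Following J.~King, let $T(G)$ be the group, under pointwise multiplication, of continuous homomorphisms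
\[
\chi\colon Q\longrightarrow 1+tK[[t]],
\]
where $K[[t]]$ has the $t$-adic topology. Equivalently, these are the continuous homomorphisms $G\to 1+tK[[t]]$, and we use both points of view. The identity of $T(G)$ is the trivial character $1$. Two characters $\chi_1,\chi_2$ are \emph{antipodal} if $\chi_1\chi_2=1$.

The group $Q$ acts from the right, by conjugation in $G$, on $H_1(G',\mathbb Z_p)=G'/G''$ and hence on
\[
V(G)=\mathbb F_p\otimes_{\mathbb Z_p}H_1(G',\mathbb Z_p)=G'/\overline{G''(G')^p}.
\]
The invariant $\Sigma^1(G)\subseteq T(G)$ is characterized as follows: a character $\chi\ne 1$ does \emph{not} lie in $\Sigma^1(G)$ if and only if there is a non-zero continuous $\mathbb F_p$-linear map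
\begin{equation}\label{eq:sigma}
w\colon V(G)\to K[[t]]\qquad\text{with}\qquad w(vq)=w(v)\chi(q)\quad (v\in V(G),\ q\in Q).
\end{equation}
So the non-trivial characters outside $\Sigma^1(G)$ are those by which $Q$ acts on a non-zero image of $V(G)$ in the domain $K[[t]]$. If $G$ is abelian, then $V(G)=0$ and every non-trivial character lies in $\Sigma^1(G)$. At the other extreme are the next two examples.

\begin{example}\label{ex:lamp}
Let $L=\mathbb F_p[[X]]\rtimes\mathbb Z_p$, where a generator $x$ of $\mathbb Z_p$ acts as multiplication by $1+X$. It is generated by $x$ and $1\in\mathbb F_p[[X]]$, and $L'=V(L)=X\mathbb F_p[[X]]$. Since $(1+z)^p=1+z^p$, the group $1+tK[[t]]$ has no $p$-torsion. So every character $\chi$ of $L$ is trivial on $\mathbb F_p[[X]]$ and is determined by $\chi(x)=1+z$, where $z\in tK[[t]]$ is arbitrary. The map $Xf(X)\mapsto f(z)$ satisfies \eqref{eq:sigma}. So \emph{no} non-trivial character lies in $\Sigma^1(L)$.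
\end{example}

\begin{example}\label{ex:free}
Let $F$ be free pro-$p$ on $x_1,\dots,x_n$, $n\ge2$, and let $1\ne\chi\in T(F)$. Let $D\subset K[[t]]$ be the closed subring generated by $\chi(F)$. It is the image of $\mathbb F_p[[F/F']]$, hence compact, and $D\rtimes\chi(F)$ is a pro-$p$ group. Choose $j$ with $\chi(x_j)\neq1$ and $i\ne j$. Map $x_i$ to the product of $\chi(x_i)\in\chi(F)$ and $1\in D$, and map $x_k$ to $\chi(x_k)\in\chi(F)$ for $k\ne i$. The induced homomorphism $F\to D\rtimes\chi(F)$ sends $F'$ into $D$, equivariantly, and $[x_i,x_j]$ to $\chi(x_j)-1\neq0$. So again no non-trivial character lies in $\Sigma^1(F)$.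
\end{example}

In both examples the complement of $\Sigma^1$ contains antipodal pairs $\chi,\chi^{-1}$ with $\chi\ne1$. For metabelian groups, finite presentability excludes this.

\begin{theorem}\label{thm:metab}
If $G$ is a finitely presented metabelian pro-$p$ group, then there is no $\chi\in T(G)\setminus\{1\}$ with $\chi\notin\Sigma^1(G)$ and $\chi^{-1}\notin\Sigma^1(G)$.
\end{theorem}

This is one direction, for metabelian groups, of a theorem of J.~King. A proof is given in Section~\ref{sec:metab}. In particular the group $L$ of Example~\ref{ex:lamp} is not finitely presented. The mechanism is simple. In a metabelian group all commutators of elements of $G'$ vanish, and finitely many relations can achieve this only if the coinvariants of the exterior square of $V(G)$ are finite. But maps $w_\pm$ as in \eqref{eq:sigma} for $\chi^{\pm1}$ combine to an \emph{invariant} alternating form $w_+(v)w_-(v')-w_+(v')w_-(v)$ with infinitely many values. The free group in Example~\ref{ex:free} is finitely presented, but $F'$ is free. One is led to guess that free subgroups are the only obstruction.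

\begin{conjecture}[\cite{source}]
Let $G$ be a finitely presented pro-$p$ group such that $[G,G]$ has no non-cyclic free pro-$p$ subgroups. Then $T(G)\setminus\Sigma^1(G)$ has no non-trivial antipodal elements. That is, there is no $\chi\in T(G)\setminus\{1\}$ with both $\chi\notin\Sigma^1(G)$ and $\chi^{-1}\notin\Sigma^1(G)$.
\end{conjecture}

\subsection{The counterexample}
Write $g^h=h^{-1}gh$ and $[g,h]=g^{-1}h^{-1}gh$. Put
\[
(e,\ell)=(2,1)\ \text{ if $p$ is odd},\qquad (e,\ell)=(3,3)\ \text{ if $p=2$}.
\]
Let $G_p$ be the pro-$p$ group with generators $a,b,x,y$ and relations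
\begin{itemize}
\item[(R1)] $[x,y]=1$;
\item[(R2)] for $p$ odd, $a^y=a^2(a^x)^{-2}a^{x^2}$ and $b^{y^{-1}}=b^2(b^{x^{-1}})^{-2}b^{x^{-2}}$;\\
for $p=2$, $a^y=(a^x)^3(a^{x^2})^{-3}a^{x^3}$ and $b^{y^{-1}}=(b^{x^{-1}})^3(b^{x^{-2}})^{-3}b^{x^{-3}}$;
\item[(R3)] $[a,a^{x^j}]=1$ and $[b,b^{x^{-j}}]=1$ for $1\le j\le\ell$;
\item[(R4)] $[a,b]=1$, and if $p=2$ also $[a^x,b]=1$.
\end{itemize}
Let $\bar G_p$ be the quotient of $G_p$ by the further relations $a^p=b^p=1$. Additively, (R2) says that $y$ acts on $a$ as $1+(x-1)^e$ and $y^{-1}$ acts on $b$ as $1+(x^{-1}-1)^e$.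

\begin{theorem}\label{thm:main}
Let $p$ be any prime, $K$ any algebraically closed field of characteristic $p$, and $G=G_p$ or $G=\bar G_p$. Then $G$ is finitely presented, $[G,G]$ is nilpotent of class at most $2$ and so has no non-cyclic free pro-$p$ subgroups, and there is $\chi\in T(G)\setminus\{1\}$ with $\chi\notin\Sigma^1(G)$ and $\chi^{-1}\notin\Sigma^1(G)$. Hence the conjecture is false for every $p$ and every $K$.
\end{theorem}

The group $G_p$ can be written down completely. Let $\Lambda=\mathbb Z_p[[\mathbb Z_p^2]]$ be the completed group ring of the free abelian pro-$p$ group $\mathbb Z_p^2$ on $x,y$. Let $A_1=\mathbb Z_p[[t]]$ with $x,y$ acting as multiplication by $1+t,\,1+t^e$, and $A_2=\mathbb Z_p[[u]]$ with $x^{-1},y^{-1}$ acting as $1+u,\,1+u^e$. The completed tensor product $A_1\hat\otimes A_2=\mathbb Z_p[[t,u]]$ over $\mathbb Z_p$ carries the diagonal action. Let $S\subseteq\mathbb Z_p[[t,u]]$ be the $\Lambda$-submodule generated by $1$, and also by $t$ if $p=2$, and put $Z=\mathbb Z_p[[t,u]]/S$. A bar denotes the class in $Z$.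

\begin{theorem}\label{thm:structure}
Let $M_0=A_1\times A_2\times Z$ with the multiplication
\[
(\alpha,\beta,z)(\alpha',\beta',z')=(\alpha+\alpha',\ \beta+\beta',\ z+z'+\overline{\alpha\otimes\beta'}).
\]
Then $G_p\cong M_0\rtimes\mathbb Z_p^2$. The group $G=G_p$ is torsion-free and soluble of derived length $3$, $[G,G]$ has class exactly $2$, and the metabelian quotient $G/G''$ is not finitely presented.
\end{theorem}

In particular, the maximal metabelian quotient of a finitely presented soluble pro-$p$ group need not be finitely presented. By Theorem~\ref{thm:metab}, class $2$ cannot be lowered to class $1$. The rank of the image of $\chi$ is also as small as possible. To state this, let $1\ne\chi\in T(G)$. Then $\Gamma=\chi(Q)$ is a finitely generated torsion-free abelian pro-$p$ group, so $\Gamma\cong\mathbb Z_p^m$. Let $D$ be the image of $\mathbb F_p[[\Gamma]]\cong\mathbb F_p[[X_1,\dots,X_m]]$ in $K[[t]]$. It is a complete noetherian local domain with residue field $\mathbb F_p$. Put $d=\dim D$. For $1\ne\gamma\in\Gamma$ the element $\gamma-1$ is a non-zero non-unit of $D$,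 so $d\ge1$.

\begin{theorem}\label{thm:rank}
Let $G$ be a finitely presented pro-$p$ group such that $[G,G]$ has no non-cyclic free pro-$p$ subgroups. If $1\neq\chi\notin\Sigma^1(G)$, then $m\ge 2d$. In particular every non-trivial $\chi$ with procyclic image lies in $\Sigma^1(G)$, and if $Q$ has torsion-free rank at most $1$, then every non-trivial character lies in $\Sigma^1(G)$.
\end{theorem}

The non-trivial characters of Example~\ref{ex:lamp}, and in Example~\ref{ex:free} the character with $\chi(x_1)=1+t$ and $\chi(x_k)=1$ for $k\ge2$, have $m=d=1$, so neither hypothesis on $G$ can be dropped. For the character of Theorem~\ref{thm:main} we shall find $m=2$, $d=1$.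

\subsection{The idea}
By Theorem~\ref{thm:metab} a counterexample cannot be metabelian: with an antipodal pair present, finitely many relations cannot kill all commutators $[\alpha,\beta]$ between the part of $G'$ carrying $\chi$ and the part carrying $\chi^{-1}$. We therefore \emph{leave these commutators alive}, and ask whether finitely many relations can kill the next layer, the triple commutators $[\alpha,[\alpha',\beta]]$ and $[\beta,[\beta',\alpha]]$. By a Nakayama argument this is a question about coinvariants, and for our modules coinvariants are coordinate rings of solution sets of equations on the curve $P(t)=(1+t,1+t^e)$. The next section solves these equations. After that, the group theory is short.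

\section{Three equations on a curve}\label{sec:curve}

Let $P(t)=(1+t,\,1+t^e)$, a curve through the identity of the two-dimensional formal torus. We multiply points coordinatewise. In the group we have in mind, $(x,y)$ acts as $P(t)$ on a module containing $a$ and as $P(u)^{-1}$ on a module containing $b$. On tensor products $(x,y)$ acts by products of such points, and forming coinvariants modulo $p$ imposes that the product be the identity. So commutators $[\alpha,\alpha']$ lead to $P(s)P(t)=1$, commutators $[\alpha,\beta]$ lead to $P(t)P(u)^{-1}=1$, and triple commutators $[\alpha,[\alpha',\beta]]$ lead to $P(s)P(t)P(u)^{-1}=1$.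

Take first $p$ odd and $e=2$, and solve by hand.

\emph{First equation.} From $(1+s)(1+t)=1$ we get $s=-t/(1+t)$, and then
\begin{equation}\label{eq:first}
(1+s^2)(1+t^2)-1=t^2+\frac{t^2}{(1+t)^2}+\frac{t^4}{(1+t)^2}=\frac{2t^2(1+t+t^2)}{(1+t)^2}.
\end{equation}
As $2\ne0$, this is $t^2$ times a unit: only the origin is a solution, with multiplicity $2$. A finite-dimensional space of coinvariants can be killed by finitely many relations.

\emph{Second equation.} $P(t)=P(u)$ means $t=u$, a whole line of solutions. This is the infinite-dimensional obstruction behind Theorem~\ref{thm:metab}, and it is present whatever the curve.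

\emph{Third equation.} $P(s)P(t)=P(u)$ has the solutions $s=0,\ t=u$ and $t=0,\ s=u$ for any curve through the identity. The point is that for our curve there are no others, and that these two lines occur with multiplicity one. The first coordinate gives $u=s+t+st$, and the second then becomes $h=0$ with
\begin{equation}\label{eq:third}
h=s^2+t^2+s^2t^2-(s+t+st)^2=-2st-2s^2t-2st^2=-2st(1+s+t),
\end{equation}
which is $st$ times a unit. The line $t=0$ will correspond to the commutators $[\alpha,[a,b]]$, and the line $s=0$ to $[a,[\alpha',b]]$. The first family dies when we impose the single relation $[a,b]=1$, and so does the second, because the Jacobi identity makes $s$ and $t$ interchangeable.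

For $p=2$ the exponent $e=2$ is useless, since $1+t^2=(1+t)^2$: the second coordinates repeat the first, and even \eqref{eq:first} vanishes. With $e=3$ there is one unavoidable new line of solutions of the third equation. The curve is defined over $\mathbb F_2$, so $P(s)P(s)=P(s^2)$ by Frobenius, and we get the line $s=t$. We shall see that it costs one more relation, $[a^x,b]=1$.

\begin{lemma}\label{lem:curve}
Let $(e,\ell)$ be as above.
\begin{itemize}
\item[(a)] The ring $\mathbb F_p[[s,t]]/\bigl((1+s)(1+t)-1,\ (1+s^e)(1+t^e)-1\bigr)$ is $\mathbb F_p[[t]]/(t^{\ell+1})$, via $s\mapsto-t/(1+t)$, and it is spanned by the images of $(1+t)^j$, $0\le j\le\ell$.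
\item[(b)] The ring $\mathbb F_p[[t,u]]/\bigl((1+t)(1+u)^{-1}-1,\ (1+t^e)(1+u^e)^{-1}-1\bigr)$ is $\mathbb F_p[[w]]$, via $t,u\mapsto w$.
\item[(c)] The ring
\[
E=\mathbb F_p[[s,t,u]]/\bigl((1+s)(1+t)(1+u)^{-1}-1,\ (1+s^e)(1+t^e)(1+u^e)^{-1}-1\bigr)
\]
is $\mathbb F_p[[s,t]]/(st)$ if $p$ is odd and $\mathbb F_2[[s,t]]/(s^2t+st^2)$ if $p=2$, via $u\mapsto s+t+st$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Eliminating $s=-t/(1+t)$ leaves $\mathbb F_p[[t]]$ modulo one element. For $p$ odd this element is \eqref{eq:first}. For $p=2$, since $s^3=t^3/(1+t)^3$, it is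
\[
s^3+t^3+s^3t^3=\frac{t^3\bigl((1+t)^3+1+t^3\bigr)}{(1+t)^3}=\frac{t^3(t+t^2)}{(1+t)^3}=t^4\cdot(1+t)^{-2}.
\]
In both cases it is a unit times $t^{\ell+1}$. The polynomials $(1+t)^j$, $0\le j\le\ell$, span all polynomials of degree at most $\ell$.

(b) The first element is $(t-u)/(1+u)$, and the second is $(t^e-u^e)/(1+u^e)$, a multiple of it.

(c) Multiplying the two generators by the units $1+u$ and $1+u^e$ and substituting $u=s+t+st$ leaves $\mathbb F_p[[s,t]]/(h)$ with $h=(1+s^e)(1+t^e)-1-(s+t+st)^e$. For $p$ odd use \eqref{eq:third}. For $p=2$ use the identity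
\[
(c_1+c_2+c_3)^3-c_1^3-c_2^3-c_3^3=3(c_1+c_2)(c_2+c_3)(c_3+c_1)
\]
with $c_1=s$, $c_2=t$, $c_3=st$. It gives
\[
h=-3(s+t)(t+st)(st+s)=st(s+t)(1+s)(1+t)\quad\text{modulo }2,
\]
which is a unit times $s^2t+st^2$.
\end{proof}

\section{Killing a layer with finitely many relations}\label{sec:tools}

Here we translate coinvariants into group theory, and carry out the first step with one module.

\subsection{Tools}
Recall that $\Lambda=\mathbb Z_p[[\mathbb Z_p^2]]=\mathbb Z_p[[x-1,y-1]]$, and let $\mathfrak m=(p,x-1,y-1)$ be its maximal ideal. In this paper a \emph{$\Lambda$-module} is an abelian pro-$p$ group with a continuous right action of $\mathbb Z_p^2$, and hence of $\Lambda$. Its coinvariants modulo $p$ are $N/\overline{N\mathfrak m}$.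

\begin{lemma}[Nakayama]\label{lem:nak}
If a $\Lambda$-module $N$ satisfies $N=\overline{N\mathfrak m}$, then $N=0$.
\end{lemma}
\begin{proof}
Otherwise $N$ has a non-zero finite quotient module. This is a finite $p$-group on which $\mathbb Z_p^2$ acts through a finite $p$-group, so its coinvariants modulo $p$ are non-zero. But they are a quotient of $N/\overline{N\mathfrak m}=0$.
\end{proof}

\begin{lemma}\label{lem:lcs}
If $C$ is a pro-$p$ group and $\gamma_i(C)=\gamma_{i+1}(C)$ for some $i$, then $\gamma_i(C)=1$.
\end{lemma}
\begin{proof}
As $\gamma_{j+1}(C)=[\gamma_j(C),C]$, we have $\gamma_i(C)=\gamma_j(C)$ for all $j\ge i$. For an open normal subgroup $O$ the finite $p$-group $C/O$ is nilpotent, so $\gamma_j(C)\le O$ for large $j$. Hence $\gamma_i(C)$ lies in every $O$.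
\end{proof}

For a pro-$p$ group $C$, commutators induce continuous bilinear maps that make $\bigoplus_i\gamma_i(C)/\gamma_{i+1}(C)$ a Lie ring, on which continuous automorphisms of $C$ act. The group $\gamma_{i+1}(C)/\gamma_{i+2}(C)$ is topologically generated by the brackets of elements of $C/\gamma_2(C)$ with elements of $\gamma_i(C)/\gamma_{i+1}(C)$. The completed tensor product $\hat\otimes$ over $\mathbb Z_p$ is universal for continuous bilinear maps of abelian pro-$p$ groups, and $\mathbb Z_p[[s]]\hat\otimes\mathbb Z_p[[t]]=\mathbb Z_p[[s,t]]$ with $f\otimes g=f(s)g(t)$. Tensor products of $\Lambda$-modules carry the diagonal action of $\mathbb Z_p^2$. Images of continuous homomorphisms of profinite groups are closed.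

As $\Lambda=\mathbb Z_p[[x-1,y-1]]=\mathbb Z_p[[x^{-1}-1,y^{-1}-1]]$, the modules $A_1,A_2$ of the introduction are cyclic:
\[
A_1\cong\Lambda/\bigl(y-1-(x-1)^e\bigr),\qquad A_2\cong\Lambda/\bigl(y^{-1}-1-(x^{-1}-1)^e\bigr).
\]

\subsection{One module}
The method is easiest to see for the commutators inside one module, where the first equation of Section~\ref{sec:curve} governs.

\begin{proposition}\label{prop:one}
Let $a,x,y$ be elements of a pro-$p$ group that satisfy $[x,y]=1$, the relation for $a$ in \textup{(R2)}, and $[a,a^{x^j}]=1$ for $1\le j\le\ell$. Then the closed subgroup $N$ generated by all $a^q$, $q\in\overline{\langle x,y\rangle}$, is abelian. As a $\Lambda$-module it is a quotient of $A_1$ via $1\mapsto a$.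
\end{proposition}
\begin{proof}
The group $\mathbb Z_p^2$ acts on $N$ by conjugation, through $\mathbb Z_p^2\to\overline{\langle x,y\rangle}$. The $\Lambda$-module $N/\gamma_2(N)$ is generated by the image of $a$, and (R2) says that $y-1-(x-1)^e$ kills this image. So $N/\gamma_2(N)$ is a quotient of $A_1$ via $1\mapsto a$, and it suffices to prove $\gamma_2(N)=1$.

Let $\mathcal L=\gamma_2(N)/\gamma_3(N)$. The bracket induces a surjection of $\Lambda$-modules
\[
A_1\hat\otimes A_1=\mathbb Z_p[[s,t]]\longrightarrow\mathcal L,
\]
where $x$ and $y$ act on $\mathbb Z_p[[s,t]]$ as multiplication by $(1+s)(1+t)$ and $(1+s^e)(1+t^e)$. Hence $\mathcal L/\overline{\mathcal L\mathfrak m}$ is a quotient of the ring in Lemma~\ref{lem:curve}(a), and so is spanned by the images of $1\otimes(1+t)^j$, $0\le j\le\ell$. These images are the classes of $[a,a^{x^j}]$, which are trivial by hypothesis for $j\ge1$, and trivially for $j=0$. So $\mathcal L=\overline{\mathcal L\mathfrak m}$, whence $\mathcal L=0$ by Lemma~\ref{lem:nak}, and $\gamma_2(N)=1$ by Lemma~\ref{lem:lcs}.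
\end{proof}

For $p$ odd, the single relation $[a,a^x]=1$ thus makes all conjugates $a^q$ commute. Compare Example~\ref{ex:lamp}, where $\langle x,y\rangle$ is replaced by $\langle x\rangle$: only the equation $(1+s)(1+t)=1$ remains, it defines a curve, and no finite set of relations suffices. This is what $y$ is for.

\section{The counterexample}

Let $G=G_p$ or $G=\bar G_p$. We prove Theorem~\ref{thm:main}. Finite presentability holds by definition.

\subsection{The antipodal characters}
Let
\[
\chi_0\colon\mathbb Z_p^2\to1+t\mathbb F_p[[t]],\qquad \chi_0(x)=1+t,\quad \chi_0(y)=1+t^e,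
\]
and let $\chi\in T(G)$ be its composite with the epimorphism $G\to\mathbb Z_p^2$ given by $a,b\mapsto1$, $x\mapsto x$, $y\mapsto y$. As $\chi(x)=1+t$, we have $\chi\ne1$.

\begin{proposition}\label{prop:antipodal}
$\chi\notin\Sigma^1(G)$ and $\chi^{-1}\notin\Sigma^1(G)$.
\end{proposition}
\begin{proof}
Let $B_\pm=\mathbb F_p[[t]]$ with $q\in\mathbb Z_p^2$ acting as multiplication by $\chi_0(q)^{\pm1}$. Define
\[
\pi_\pm\colon G\to B_\pm\rtimes\mathbb Z_p^2
\]
by $x\mapsto x$, $y\mapsto y$ and, for $\pi_+$, by $a\mapsto1\in B_+$, $b\mapsto0$, and for $\pi_-$ by $a\mapsto0$, $b\mapsto1\in B_-$. The relations hold. On $B_+$ the element $y$ acts as $1+t^e=1+(x-1)^e$. On $B_-$ the elements $x^{-1},y^{-1}$ act as $1+t$, $1+t^e$, so $y^{-1}$ acts as $1+(x^{-1}-1)^e$. This gives (R2), and the other relations hold because $B_\pm$ is abelian of exponent $p$ and $\mathbb Z_p^2$ is abelian. Since $x$, respectively $x^{-1}$, acts as $1+t$, the element $1$ generates the closed $\mathbb Z_p^2$-module $B_\pm$. Hence $\pi_\pm$ is onto, and the commutator subgroup of $B_\pm\rtimes\mathbb Z_p^2$ is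 $tB_\pm$.

So $\pi_\pm$ restricts to a continuous homomorphism from $G'$ onto $t\mathbb F_p[[t]]\subset K[[t]]$, which factors through a non-zero map $w_\pm\colon V(G)\to K[[t]]$. Since $B_\pm$ is abelian, conjugation by $\pi_\pm(g)$ acts on $tB_\pm$ as multiplication by $\chi(g)^{\pm1}$. Thus $w_\pm(vq)=w_\pm(v)\chi(q)^{\pm1}$ for $q\in Q$.
\end{proof}

\subsection{Two abelian subgroups generating \texorpdfstring{$M$}{M}}
Let $Q_0=\overline{\langle x,y\rangle}\le G$. It is abelian, generated by two elements, and maps onto $\mathbb Z_p^2$, so $Q_0\cong\mathbb Z_p^2$. Let $M$ be the normal closure of $a,b$. Then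
\[
G=M\rtimes Q_0,\qquad G'\le M.
\]
Let $N_1$, respectively $N_2$, be the closed subgroup generated by all $a^q$, respectively $b^q$, with $q\in Q_0$. The closed subgroup generated by $N_1\cup N_2$ is normalized by $Q_0$ and contains $a$ and $b$, so it is normal and equals $M$.

The presentation has a symmetry that halves the work: the assignment
\[
\theta\colon\quad a\mapsto b,\quad b\mapsto a,\quad x\mapsto x^{-1},\quad y\mapsto y^{-1}
\]
respects the relations. It exchanges the two halves of (R2) and of (R3), exchanges $a^p$ and $b^p$, sends $[a,b]$ to $[b,a]$, and for $p=2$ it sends $[a^x,b]$ to $[b^{x^{-1}},a]$, whose conjugate by $x$ is $[b,a^x]$. As $\theta^2=1$, it defines an automorphism of $G$, with $\theta(N_1)=N_2$ and $\theta(M)=M$.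

By Proposition~\ref{prop:one}, $N_1$ is abelian and a quotient of $A_1$ via $1\mapsto a$. Applying $\theta$, $N_2$ is abelian and a quotient of $A_2$ via $1\mapsto b$.

\subsection{Commutators and triple commutators}\label{subsec:triple}
We now prove $\gamma_3(M)=1$, working in the Lie ring $\bigoplus_i\gamma_i(M)/\gamma_{i+1}(M)$. Its degree-one part is the sum of the images of $N_1$ and $N_2$. We write $\alpha,\alpha'$ for elements of $A_1$ or their images, and $\beta,\beta'$ for elements of $A_2$ or their images. Since $[\alpha,\alpha']=0$ and $[\beta,\beta']=0$, the map $\alpha\otimes\beta\mapsto[\alpha,\beta]$ induces a surjection of $\Lambda$-modules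
\begin{equation}\label{eq:deg2}
A_1\hat\otimes A_2=\mathbb Z_p[[t,u]]\longrightarrow\gamma_2(M)/\gamma_3(M).
\end{equation}
By (R4) it kills $1$, which goes to $[a,b]$. If $p=2$ it also kills $1+t$, which goes to $[a^x,b]$, and hence $t$. The coinvariants modulo $p$ of $\mathbb Z_p[[t,u]]$ are infinite by Lemma~\ref{lem:curve}(b), so we do not try to kill more in this degree.

In degree three, $\gamma_3(M)/\gamma_4(M)=\Gamma_1+\Gamma_2$. Here $\Gamma_1$ is the image of the continuous $\Lambda$-homomorphism
\[
\Phi\colon A_1\hat\otimes A_1\hat\otimes A_2=\mathbb Z_p[[s,t,u]]\to\gamma_3(M)/\gamma_4(M),\qquad \alpha\otimes\alpha'\otimes\beta\mapsto[\alpha,[\alpha',\beta]],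
\]
and $\Gamma_2$ is the closed subgroup generated by the elements $[\beta,[\beta',\alpha]]$, so $\Gamma_2=\theta(\Gamma_1)$. There are two sources of vanishing.
\begin{itemize}
\item[(i)] $\Phi(f(s,t,u))=\Phi(f(t,s,u))$ for all $f$. By the Jacobi identity, $[\alpha,[\alpha',\beta]]-[\alpha',[\alpha,\beta]]=[[\alpha,\alpha'],\beta]=0$.
\item[(ii)] $\Phi(g(s))=0$ for all $g$, because $[\alpha,[a,b]]=0$. If $p=2$, also $\Phi(g(s)\,t)=0$, because $t$ is killed in \eqref{eq:deg2}.
\end{itemize}
On $\mathbb Z_p[[s,t,u]]$ the elements $x$ and $y$ act as multiplication by $(1+s)(1+t)(1+u)^{-1}$ and $(1+s^e)(1+t^e)(1+u^e)^{-1}$. Hence $\Phi$ induces a continuous epimorphism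
\[
\bar\Phi\colon E\longrightarrow\Gamma_1/\overline{\Gamma_1\mathfrak m}
\]
from the ring $E$ of Lemma~\ref{lem:curve}(c). The ideal defining $E$ is invariant under $s\leftrightarrow t$, so (i) and (ii) hold for $\bar\Phi$ on $E$. We claim $\bar\Phi=0$.

\emph{$p$ odd.} Here $E=\mathbb F_p[[s,t]]/(st)$, so every element of $E$ has the form $g(s)+k(t)$. By (ii), $\bar\Phi(g(s))=0$. By (i) and (ii), $\bar\Phi(k(t))=\bar\Phi(k(s))=0$.

\emph{$p=2$.} Here $E=\mathbb F_2[[s,t]]/(s^2t+st^2)$. Powers of $s$, and by (i) powers of $t$, are killed as before. In $E$ we have $s^2t=st^2$, so for $i\ge1$, $j\ge2$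
\[
s^{i}t^{j}=s^{i-1}t^{j-2}\cdot st^2=s^{i-1}t^{j-2}\cdot s^2t=s^{i+1}t^{j-1}.
\]
Repeating this, every monomial $s^it^j$ with $i,j\ge1$ equals $s^{i+j-1}t$ and is killed by the second part of (ii). By continuity $\bar\Phi=0$.

Thus $\Gamma_1=\overline{\Gamma_1\mathfrak m}$, so $\Gamma_1=0$ by Lemma~\ref{lem:nak} and $\Gamma_2=\theta(\Gamma_1)=0$. Hence $\gamma_3(M)=\gamma_4(M)$, and Lemma~\ref{lem:lcs} gives $\gamma_3(M)=1$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Since $G'\le M$ and $\gamma_3(M)=1$, the group $G'$ is nilpotent of class at most $2$. A free pro-$p$ group of rank at least $2$ maps onto every finite $2$-generator $p$-group, and these have unbounded class. So $G'$ has no non-cyclic free pro-$p$ subgroup. The antipodal pair is given by Proposition~\ref{prop:antipodal}.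
\end{proof}

\section{Metabelian groups}\label{sec:metab}

We prove Theorem~\ref{thm:metab}, which shows that class $2$ is optimal and is also used in Section~\ref{sec:structure}. The facts collected in the next lemma will be needed again in Section~\ref{sec:rank}. For a finitely generated pro-$p$ group $G$ with $Q=G/G'$, let $\Omega=\mathbb F_p[[Q]]$ with maximal ideal $\mathfrak M$. The rings $\mathbb Z_p[[Q]]$ and $\Omega$ are quotients of power series rings in finitely many variables, so they are noetherian.

\begin{lemma}\label{lem:fg}
Let $G$ be a finitely generated pro-$p$ group.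
\begin{itemize}
\item[(a)] $H_1(G',\mathbb Z_p)$ is a finitely generated $\mathbb Z_p[[Q]]$-module, and $V(G)$ is a finitely generated $\Omega$-module.
\item[(b)] $H_i(Q,N)$ is finite for all $i$ and all finitely generated $\Omega$-modules $N$.
\item[(c)] Each $\chi\in T(G)$ extends to a continuous ring homomorphism $\chi\colon\Omega\to K[[t]]$, and if $w$ satisfies \eqref{eq:sigma}, then $w(v\lambda)=w(v)\chi(\lambda)$ for $\lambda\in\Omega$.
\end{itemize}
\end{lemma}
\begin{proof}
(a) Let $F\to G$ be an epimorphism from a free pro-$p$ group of finite rank. The finitely generated abelian pro-$p$ group $Q$ is finitely presented, so the kernel of $F\to Q$ is the normal closure of finitely many elements. Their images in $G$ have normal closure $G'$, and so generate $G'/G''$ as a $\mathbb Z_p[[Q]]$-module.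

(b) Resolve $\mathbb F_p$ by finitely generated free $\Omega$-modules. Then $H_i(Q,N)=\mathrm{Tor}_i^{\Omega}(N,\mathbb F_p)$ is a subquotient of some $N^r$, hence a finitely generated $\Omega$-module. It is killed by $\mathfrak M$, so it is a finite-dimensional $\mathbb F_p$-space.

(c) Modulo $t^n$ the compact group $Q$ has finite image in the discrete group of units of $K[t]/(t^n)$. So $\chi$ extends to $\Omega\to K[t]/(t^n)$, and one takes the limit over $n$. The formula for $w$ follows by linearity and continuity.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:metab}]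
Let $G$ be finitely presented and metabelian, $A=G'$ (abelian), $V=A/pA=V(G)$. Write $\widehat{\bigwedge}{}^2$ for the completed exterior square over $\mathbb Z_p$.

\emph{Step 1: $H_0(Q,\widehat{\bigwedge}{}^2V)$ is finite.} Consider the spectral sequence
\[
E^2_{ij}=H_i(Q,H_j(A,\mathbb F_p))\Rightarrow H_{i+j}(G,\mathbb F_p).
\]
By Lemma~\ref{lem:fg}, $E^2_{2,1}=H_2(Q,V)$ and $E^2_{3,0}=H_3(Q,\mathbb F_p)$ are finite, and these are the only terms with differentials into position $(0,2)$. The term $E^\infty_{0,2}$ embeds in $H_2(G,\mathbb F_p)$, which is finite. This is where finite presentability of $G$ enters. So $E^2_{0,2}=H_0(Q,H_2(A,\mathbb F_p))$ is finite. By universal coefficients,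
\begin{equation}\label{eq:uct}
0\to H_2(A,\mathbb Z_p)/p\to H_2(A,\mathbb F_p)\to A[p]\to0
\end{equation}
is exact, where $A[p]$ is the kernel of multiplication by $p$. We have $H_2(A,\mathbb Z_p)\cong\widehat{\bigwedge}{}^2A$: for finite abelian $p$-groups this is the standard isomorphism of $H_2$ with the exterior square, and both sides commute with inverse limits. So $H_2(A,\mathbb Z_p)/p\cong\widehat{\bigwedge}{}^2V$. In the exact sequence
\[
H_1(Q,A[p])\to H_0(Q,\widehat{\textstyle\bigwedge}{}^2V)\to H_0(Q,H_2(A,\mathbb F_p))
\]
the first term is finite by Lemma~\ref{lem:fg}(b), because $A[p]$ is a submodule of the noetherian module $A$, and so a finitely generated $\Omega$-module. So the middle term is finite.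

\emph{Step 2: the invariant form.} Suppose $\chi\ne1$ and let $w_\pm\colon V\to K[[t]]$ be non-zero maps as in \eqref{eq:sigma} for $\chi^{\pm1}$. Put
\[
B(v,v')=w_+(v)w_-(v')-w_+(v')w_-(v).
\]
This is a continuous alternating $\mathbb F_p$-bilinear map, and $B(vq,v'q)=B(v,v')$ since the factors $\chi(q)$ and $\chi(q)^{-1}$ cancel. Modulo $t^n$ both $w_+$ and $w_-$ vanish on some open subgroup $U$ of $V$, so $B$ modulo $t^n$ factors through $V/U\times V/U$. Taking the limit over $n$, we see that $B$ induces a continuous homomorphism $\widehat{\bigwedge}{}^2V\to K[[t]]$, which factors through $H_0(Q,\widehat{\bigwedge}{}^2V)$. By Step~1, $B$ takes only finitely many values.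

\emph{Step 3: contradiction.} Choose $v_0,v_1$ with $\alpha=w_+(v_0)w_-(v_1)\neq0$ and put $\beta=w_+(v_1)w_-(v_0)$. Let $\chi,\chi^*\colon\Omega\to K[[t]]$ be the extensions of $\chi$ and $\chi^{-1}$. The map
\[
\lambda\mapsto B(v_0\lambda,v_1)=\chi(\lambda)\alpha-\chi^*(\lambda)\beta
\]
on $\Omega$ is additive and continuous with finite image, so its kernel is open and contains $\mathfrak M^N$ for some $N$. For $\lambda\in\mathfrak M^N$ and $\mu\in\Omega$, applying this to $\lambda$ and to $\lambda\mu$ gives
\[
\chi(\lambda)\alpha=\chi^*(\lambda)\beta,\qquad \chi(\lambda)\chi(\mu)\alpha=\chi^*(\lambda)\chi^*(\mu)\beta=\chi^*(\mu)\chi(\lambda)\alpha,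
\]
so $\chi(\lambda)\,\alpha\,(\chi(\mu)-\chi^*(\mu))=0$. Take $\lambda=(q-1)^N$ with $\chi(q)\neq1$. Then $\chi(\lambda)\ne0$, and so $\chi(\mu)=\chi^*(\mu)$ for all $\mu$. Hence $\chi=\chi^{-1}$, that is, $\chi^2=1$. But $(1+z)^2=1$ with $z\in tK[[t]]$ means $z(2+z)=0$. This forces $z=0$: for $p$ odd $2+z$ is a unit, and for $p=2$ the equation is $z^2=0$. So $\chi=1$, a contradiction.
\end{proof}

\section{The structure of \texorpdfstring{$G_p$}{Gp}}\label{sec:structure}

\begin{proof}[Proof of Theorem~\ref{thm:structure}]
Let $G=G_p$, with $M$, $N_1$, $N_2$ as before.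

\emph{Identification.} The multiplication on $M_0$ is associative since $(\alpha,\beta')\mapsto\overline{\alpha\otimes\beta'}$ is bilinear, and $\mathbb Z_p^2$ acts by automorphisms since $Z$ carries the diagonal action. The subgroup $Z$ is central, and commutators are given by
\begin{equation}\label{eq:comm}
[(\alpha,\beta,z),(\alpha',\beta',z')]=\overline{\alpha\otimes\beta'}-\overline{\alpha'\otimes\beta}\in Z.
\end{equation}
Put $a=(1,0,0)$ and $b=(0,1,0)$. The subgroups $A_1\times0\times0$ and $0\times A_2\times0$ are abelian, which gives (R3), and (R2) holds by the definition of $A_1$ and $A_2$. Further, $[a,b]=\overline{1\otimes1}=0$ and, for $p=2$, $[a^x,b]=\overline{1+t}=0$ in $Z$, which is (R4). The conjugates of $a$ and of $b$ under $\mathbb Z_p^2$ generate $A_1\times0\times0$ and $0\times A_2\times0$, and by \eqref{eq:comm} the commutators between these two subgroups generate $Z$. So $M_0\rtimes\mathbb Z_p^2$ is generated by $a,b,x,y$, and there is an epimorphism $G\to M_0\rtimes\mathbb Z_p^2$ that maps $M$ onto $M_0$ and $Q_0$ isomorphically onto $\mathbb Z_p^2$.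

By Section~\ref{subsec:triple}, the map \eqref{eq:deg2} kills $S$ and $\gamma_3(M)=1$, so we have surjections $Z\to\gamma_2(M)\to\gamma_2(M_0)=Z$. By \eqref{eq:comm} the composite is the identity, so $\gamma_2(M)\to\gamma_2(M_0)$ is an isomorphism. Likewise the composite of the surjections $A_1\oplus A_2\to M/\gamma_2(M)\to M_0/\gamma_2(M_0)=A_1\oplus A_2$ is the identity, so the second map is an isomorphism. Hence $M\cong M_0$ and $G\cong M_0\rtimes\mathbb Z_p^2$.

\emph{$G$ is torsion-free.} As $\mathbb Z_p^2$ and $A_1\times A_2=M_0/Z$ are torsion-free, it suffices that the pro-$p$ group $Z$ has no element of order $p$. Let $f\colon\Lambda^r\to\mathbb Z_p[[t,u]]$ be the homomorphism onto $S$ given by the generators of $S$, with $r=1$ for $p$ odd and $r=2$ for $p=2$. We show that $f$ is injective modulo $p$. This suffices: if $pn=f(\xi)$, then $\xi=p\xi'$ for some $\xi'$, so $n=f(\xi')\in S$.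

Modulo $p$, the elements $x-1$ and $y-1$ act on $\mathbb F_p[[t,u]]$ as multiplication by
\[
\frac{t-u}{1+u}\qquad\text{and}\qquad\frac{t^e-u^e}{1+u^e},
\]
with initial forms (homogeneous parts of lowest degree) $\delta=t-u$ and $t^e-u^e$. These initial forms are algebraically independent over $\mathbb F_p$. For $p$ odd they are $\delta$ and $\delta(t+u)$, which generate the field $\mathbb F_p(\delta,t+u)$, and $\delta$ and $t+u$ are linearly independent linear forms. For $p=2$ they are $\delta$ and $\delta(t^2+tu+u^2)=\delta(\delta^2+tu)$, which generate the field $\mathbb F_2(\delta,tu)$, and $\delta=t+u$ and $tu$ are the elementary symmetric polynomials. Let $c$ be a non-zero power series over $\mathbb F_p$ in two variables of weights $1$ and $e$, and let $c_n$ be its part of lowest weight. Then $c$, evaluated at the two elements above, has initial form $c_n(\delta,t^e-u^e)\neq0$. So the ring homomorphism $\Lambda/p\to\mathbb F_p[[t,u]]$ given by the action on $1$ is injective, which settles $p$ odd.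

Let $p=2$ and suppose $c_1+c_2t=0$ with $c_1,c_2$ in the image of $\Lambda/2$, not both zero. Then both are non-zero, and comparing initial forms gives $t\in\mathbb F_2(\delta,tu)$. But all elements of this field are invariant under $t\leftrightarrow u$, a contradiction.

\emph{Class and derived length.} The image of $G'$ in $M/\gamma_2(M)=A_1\oplus A_2$ contains $A_1(x-1)=tA_1$ and $A_2(x^{-1}-1)=uA_2$. By \eqref{eq:comm}, $G''$ contains the class of $tu$ in $Z$. By Lemma~\ref{lem:curve}(b), the coinvariants modulo $p$ of $\mathbb Z_p[[t,u]]$ are $\mathbb F_p[[w]]$ via $t,u\mapsto w$. Since $\Lambda$ acts on them through $\Lambda/\mathfrak m=\mathbb F_p$, the coinvariants modulo $p$ of $Z$ are $\mathbb F_p[[w]]$ modulo the span of $1$, and of $w$ if $p=2$. There $tu$ maps to the class of $w^2$, which is not $0$. So $G''\neq1$, and $G'$ has class exactly $2$. As $G''\le\gamma_2(M)$ is abelian, $G$ has derived length $3$.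

\emph{The metabelian quotient.} $G$ and $G/G''$ have the same $Q$ and the same $H_1$ of the commutator subgroup, hence the same non-trivial characters outside $\Sigma^1$. Among these is the antipodal pair of Proposition~\ref{prop:antipodal}. By Theorem~\ref{thm:metab}, $G/G''$ is not finitely presented.
\end{proof}

\section{The rank of a character outside \texorpdfstring{$\Sigma^1$}{Sigma1}}\label{sec:rank}

For a pro-$p$ group $U$ write $d(U)=\dim H_1(U,\mathbb F_p)$ and $r(U)=\dim H_2(U,\mathbb F_p)$. For finitely presented $U$ these are the minimal numbers of generators and relations. The proof of Theorem~\ref{thm:rank} compares two growth rates along a chain of open subgroups $H_k$. Absence of free subgroups bounds $d(H_k)$ from above by a multiple of the square root of the index. A character outside $\Sigma^1(G)$ bounds it from below, up to a constant, by a Hilbert--Samuel function. The upper bound rests on a theorem of Zelmanov.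

\begin{theorem}[Zelmanov \cite{zelmanov}]\label{thm:zel}
A finitely presented pro-$p$ group $U$ with $d(U)\ge2$ and $r(U)<d(U)^2/4$ contains a non-abelian free pro-$p$ subgroup.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:rank}]
\emph{Upper bound.} If $G$ contained a non-abelian free pro-$p$ group $F$, then $F'\le G'$ would be free pro-$p$, as a closed subgroup of a free pro-$p$ group. It would be non-cyclic, since $F$ maps onto the $2$-generator group $L$ of Example~\ref{ex:lamp} and so $F'$ maps onto $L'=X\mathbb F_p[[X]]$, which is not procyclic. This contradicts the hypothesis. Open subgroups of $G$ are finitely presented, so Theorem~\ref{thm:zel} gives $d(U)^2/4\le r(U)$ for every open $U\le G$ with $d(U)\ge2$.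

Let $G=F/R$ be a minimal presentation, now with $F$ free of rank $d(G)$ and $R$ normally generated by $r(G)$ elements. Let $j=[G:U]$ and let $F_U$ be the preimage of $U$ in $F$. It is free of rank $1+j(d(G)-1)$, and $R$ is normally generated in $F_U$ by $j\,r(G)$ elements, namely conjugates by coset representatives. From the exact sequence
\[
0\to H_2(U,\mathbb F_p)\to R/\overline{[R,F_U]R^p}\to H_1(F_U,\mathbb F_p)\to H_1(U,\mathbb F_p)\to0
\]
we get $r(U)\le d(U)+j\,r(G)-1-j(d(G)-1)\le d(U)+C_1j$ with $C_1\ge0$ independent of $U$. If $d(U)\ge2$, then $d(U)^2\le4d(U)+4C_1j$, so $d(U)\le2+2\sqrt{1+C_1j}$. Hence there is a constant $C_2$ with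
\begin{equation}\label{eq:upper}
d(U)\le C_2\,[G:U]^{1/2}\qquad\text{for all open }U\le G.
\end{equation}

\emph{Lower bound.} Let $1\ne\chi\notin\Sigma^1(G)$, let $w$ be as in \eqref{eq:sigma}, and let $V=V(G)=H_1(G',\mathbb F_p)$. By Lemma~\ref{lem:fg}, $V$ is a finitely generated $\Omega$-module and $W=w(V)$ is a non-zero finitely generated module over $D=\chi(\Omega)$. As $W$ lies in the domain $K[[t]]\supseteq D$, it is torsion-free, hence faithful, and $\dim W=\dim D=d$. Let $\mathfrak m_D$ be the maximal ideal of $D$. By Hilbert--Samuel theory, $\dim_{\mathbb F_p}W/\mathfrak m_D^nW$ is, for large $n$, a polynomial in $n$ of degree $d$. So it is at least $cn^d$ for some $c>0$ and all large $n$.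

Let $q=p^k$ and let $H_k$ be the preimage of $\Gamma^q$ in $G$, an open subgroup of index $q^m$ containing $G'$. For $\gamma\in\Gamma$ we have
\[
\gamma^q-1=(\gamma-1)^q\in\mathfrak m_D^q.
\]
So $w$ induces a surjection of $H_0(H_k/G',V)$ onto $W/\mathfrak m_D^qW$. In the exact sequence
\[
H_2(H_k/G',\mathbb F_p)\to H_0(H_k/G',V)\to H_1(H_k,\mathbb F_p)
\]
the first term has dimension at most $d(Q)(d(Q)+1)/2$. Indeed, $H_k/G'\le Q$ is an abelian pro-$p$ group with at most $d(Q)$ generators, and by \eqref{eq:uct}, which holds for every abelian pro-$p$ group $A$, one with $n$ generators has $\dim H_2(A,\mathbb F_p)\le\binom n2+n$. Together with \eqref{eq:upper},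
\[
cq^d-\tfrac12d(Q)(d(Q)+1)\le d(H_k)\le C_2\,q^{m/2}
\]
for all large $q=p^k$. Hence $d\le m/2$.

\emph{Consequences.} Since $d\ge1$, every non-trivial $\chi\notin\Sigma^1(G)$ has $m\ge2$, so its image is not procyclic. If $Q$ has torsion-free rank at most $1$, then $m\le1$ for every $\chi$.
\end{proof}

\begin{remark}
The bound $m\ge2d$ of Theorem~\ref{thm:rank} is attained by the character $\chi$ of Theorem~\ref{thm:main}. Here $D=\mathbb F_p[[t]]$ and $d=1$. The image $\chi(Q)=\overline{\langle1+t,1+t^e\rangle}$ is isomorphic to $\mathbb Z_p^2$. Indeed, suppose $(1+t)^\lambda=(1+t^e)^\mu$ with $\lambda,\mu\in\mathbb Z_p$ not both $0$. As $1+tK[[t]]$ has no $p$-torsion, neither is $0$. Write $\lambda=p^i\lambda'$ and $\mu=p^j\mu'$ with units $\lambda',\mu'$. Then $(1+t)^\lambda-1=(1+t^{p^i})^{\lambda'}-1$ has $t$-adic valuation $p^i$, while $(1+t^e)^\mu-1$ has valuation $ep^j$. These differ, since $e>1$ is prime to $p$. So $m=2=2d$. Moreover, after abelianization (R2) becomes trivial, so $\bar G_p$ has $Q\cong\mathbb Z_p^2\times\mathbb F_p^2$, of torsion-free rank $2$. Hence in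 a counterexample to the conjecture neither the rank of $\chi(Q)$ nor the torsion-free rank of $Q$ can be lowered below its value for $\bar G_p$.
\end{remark}

\begin{thebibliography}{9}
\bibitem{source}
\emph{Homological invariants for pro-$p$ groups and some finitely presented pro-$\mathcal C$ groups},
\texttt{https://mat.unb.br/\textasciitilde pz/arquivos/monatpavel5.pdf}.

\bibitem{zelmanov}
E.~Zelmanov, \emph{On groups satisfying the Golod--Shafarevich condition}, in: New Horizons in pro-$p$ Groups, Birkh\"auser, 2000.
\end{thebibliography}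

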